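# Sums of values of a rational function with rational poles

## 1. Reaching every element with values of a function with simple poles

Throughout, $K$ is a finite extension of $\mathbb Q$ and $r=[K:\mathbb Q]$. A *Möbius transformation* is an element of $PGL_2(K)$, that is, a map $y\mapsto \frac{ay+b}{cy+d}$ with $a,b,c,d\in K$ and $ad-bc\ne 0$.

**Theorem 1.** Let $f\in K(x)$ be nonconstant with all poles simple and in $K\cup\{\infty\}$. Then:

(i) There are $n_0\ge 1$, Möbius transformations $\nu_1,\dots,\nu_{n_0}$, and $A\in K^*$, $B\in K$ with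
$$\sum_{i=1}^{n_0} f(\nu_i(y))=Ay+B\quad\text{in }K(y).\tag{1}$$

(ii) For every $n\ge n_0+1$ and every $c\in K$ there are $x_1,\dots,x_n\in K\setminus\{\text{poles of }f\}$ with $\sum_{i=1}^n f(x_i)=c$.

Part (ii) is a statement of Waring type: every element of $K$ is a sum of $n$ values of $f$. The order of quantifiers matters. The threshold $n_0+1$ depends on $f$ and $K$ but not on $c$, and every $n$ from the threshold on works. In the paper "Sums of Values of a Rational Function" (https://math.mit.edu/~poonen/papers/rational.pdf), Theorem 1.2 is this statement for functions with at most 3 poles, all simple, and Conjecture 1.3 says that the bound on the number of poles can be dropped, provided that the poles are simple and in $K\cup\{\infty\}$. So Theorem 1 proves Conjecture 1.3.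

Part (i) is stronger and has a different flavor. It is one algebraic identity, which solves the equation for almost all $c$ at once by a formula.

Two small examples show that the hypotheses and the threshold mean something.

* Take $f=1/x$ and $K=\mathbb Q$. Then $f(1/y)=y$, so (i) holds with $n_0=1$. But (ii) fails for $n=1$, since $1/x=0$ has no solution. This is why (ii) starts at $n_0+1$.
* Take $f=x^2$ and $K=\mathbb Q$. The pole at $\infty$ has order 2, and sums of squares never equal $-1$. So one cannot simply drop the word "simple". Theorem 2 in Section 9 says exactly when an identity like (1) exists for poles of arbitrary order.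

## 2. From an identity to the solution of the equation

We show that (i) implies (ii). Recall that a Möbius transformation is a bijection of $K\cup\{\infty\}$, and that a nonconstant rational function takes each value at most finitely often.

Let $E$ be the set of poles of $f$ in $K$. Let $Y$ be the set of $y\in K$ such that some $\nu_i(y)$ lies in $E\cup\{\infty\}$; it is finite because each $\nu_i$ is injective. Let $n\ge n_0+1$ and $c\in K$. Choose $x_{n_0+2},\dots,x_n\in K\setminus E$ arbitrarily. As $x_{n_0+1}$ runs over the infinite set $K\setminus E$, the value $f(x_{n_0+1})$ takes infinitely many values, hence so does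
$$y:=A^{-1}\Bigl(c-B-\sum_{i>n_0}f(x_i)\Bigr).$$
So we can choose $x_{n_0+1}$ with $y\notin Y$. Put $x_i=\nu_i(y)$ for $i\le n_0$. These lie in $K\setminus E$, and (1) may be evaluated at $y$:
$$\sum_{i=1}^n f(x_i)=Ay+B+\sum_{i>n_0}f(x_i)=c.\qquad\square$$

The spare variable $x_{n_0+1}$ has the sole job of avoiding $Y$. Nothing in this argument used that the $x_i$ lie in $K$: if $L\supseteq K$ is any field, the same argument, with the same $n_0$, solves the equation for $c\in L$ with $x_i\in L\setminus\{\text{poles of } f\}$.

It remains to prove (i). Two remarks simplify it.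

**Definition.** An *$f$-sum* is a function $\sum_{i=1}^n f(\nu_i(y))$ with $n\ge1$ and $\nu_i$ Möbius, repetitions allowed.

The set of $f$-sums is closed under addition, under multiplication by positive integers, and under substitution of a Möbius transformation for $y$. It is *not* visibly closed under subtraction, and this is the whole difficulty. We must produce an $f$-sum equal to $Ay+B$ with $A\ne0$.

Second, if (i) holds for $f\circ\mu$ with $\mu$ Möbius, it holds for $f$: replace $\nu_i$ by $\mu\nu_i$. Since $f$ is nonconstant it has a pole; if it has a pole $q\in K$, then $f(q+1/x)$ has a pole at $\infty$. The hypotheses are unchanged, since $f\circ\mu$ has the poles $\mu^{-1}(q)$ with the same orders. So **we assume that $\infty$ is a pole**, and partial fractions give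
$$f(x)=\alpha x+\beta+\sum_{j=1}^m\frac{a_j}{x-b_j},\qquad \alpha,a_j\in K^*,\ \beta\in K,\ b_j\in K\text{ distinct}.\tag{2}$$

## 3. One pole and two poles by hand

If $m=0$, then $f(y)=\alpha y+\beta$ and (i) is trivial with $n_0=1$.

If $m=1$, write $f=\alpha x+\beta+\frac{a}{x-b}$. Substituting $x=b+sy$ gives $\alpha sy+\frac{a/s}{y}+\text{const}$. The coefficient of $y$ is multiplied by $s$ and the residue at $0$ is divided by $s$. So we want $s_i$ with $\sum 1/s_i=0$ but $\sum s_i\neq0$. Take $s=1,1,-\frac12$:
$$2f(b+y)+f\bigl(b-\tfrac y2\bigr)=\Bigl(2\alpha y+\frac{2a}{y}\Bigr)+\Bigl(-\frac{\alpha y}{2}-\frac{2a}{y}\Bigr)+3(\alpha b+\beta)=\tfrac32\alpha y+3(\alpha b+\beta).$$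
So $n_0=3$ works for every function with two simple poles, over any $K$.

For $m\ge2$, scaling moves the poles $b_j$ relative to each other, and we need bookkeeping.

## 4. Residues as elements of a group algebra

**Definition.** $\mathbb Q[K]$ is the group algebra of the additive group $(K,+)$: it has $\mathbb Q$-basis $[p]$, $p\in K$, and multiplication $[p][q]=[p+q]$. It is commutative, with unit $[0]$. Let $\mathbb N[K]\subset\mathbb Q[K]$ be the set of elements with non-negative integer coefficients. For $\kappa=\sum\kappa(u)[u]$ put $\|\kappa\|=\sum_u\kappa(u)$. For a $\mathbb Q$-vector space $W$, let $W[K]=W\otimes\mathbb Q[K]$: finite formal sums $\sum c_p[p]$ with $c_p\in W$. It is a module over $\mathbb Q[K]$ via $[u]\cdot c[p]=c\,[p+u]$.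

For example, with $K=W=\mathbb Q$, we have $([1]+[-1])^2=[2]+2[0]+[-2]$.

**Definition.** Let $h\in K(y)$ have only simple finite poles, all in $K$. Its *polar measure* is
$$\pi(h)=\sum_{p}\mathrm{Res}_p(h)\,[p]\in K[K].$$

For example, $f$ in (2) has $\pi(f)=\sum_j a_j[b_j]$, and for $K=\mathbb Q$
$$\pi\Bigl(x+\frac{2}{x^2-1}\Bigr)=\pi\Bigl(x+\frac1{x-1}-\frac1{x+1}\Bigr)=[1]-[-1].$$

Three properties follow at once.

* $\pi$ is additive.
* The function $h(y-u)$ has polar measure $[u]\pi(h)$, since its residue at $p+u$ is the residue of $h$ at $p$.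
* If $\pi(h)=0$, then $h$ has no finite pole, so $h$ is a polynomial.

Consequently, for $\kappa\in\mathbb N[K]\setminus\{0\}$, the function $\sum_u\kappa(u)h(y-u)$ has polar measure $\kappa\,\pi(h)$. If $h$ is an $f$-sum, so is this function. Thus **we may multiply polar measures of $f$-sums by nonzero elements of $\mathbb N[K]$, and add**. We want to reach $0$ while keeping a nonzero coefficient of $y$.

## 5. Affine substitutions, and where they stop

A natural first attempt uses only affine $\nu(y)=sy+d$, as in Section 3. It succeeds over $K=\mathbb Q$ when all $a_j$ have the same sign. Say all $a_j>0$ (if all are negative, use $|a_j|$ in the definition of $N_0,N_1$ below). Put $h_1(y)=f(y)$ and $h_0(y)=f(-2y)$. Since $\frac{a}{-2y-b}=\frac{-a/2}{y+b/2}$,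
$$\pi(h_1)=\sum_j a_j[b_j],\qquad \pi(h_0)=-\tfrac12\sum_j a_j\bigl[-\tfrac{b_j}2\bigr].$$
Choose an integer $M>0$ with all $Ma_j\in\mathbb Z$ and put $N_1=M\sum_j a_j[-\frac{b_j}2]$, $N_0=2M\sum_j a_j[b_j]$. Both lie in $\mathbb N[K]$, and because the ring is *commutative*, $N_1\pi(h_1)+N_0\pi(h_0)=0$. The coefficient of $y$ in the resulting polynomial is
$$\alpha(\|N_1\|-2\|N_0\|)=-3\alpha M\sum_j a_j\ne0.$$
(With $f(-y)$ instead of $f(-2y)$ the coefficient of $y$ would have cancelled.) For $f=x+\frac1{x-1}+\frac1{x+1}$ and $M=1$ this reads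
$$f(y-\tfrac12)+f(y+\tfrac12)+2f(-2(y-1))+2f(-2(y+1))=-6y.$$

So cross-multiplication works: one function with positive residues, one with negative residues, and each multiplied by the measure of the other.

With mixed signs, $N_0$ and $N_1$ acquire negative coefficients and are no longer allowed. And no cleverness with affine maps can repair this. Take
$$f(x)=x+\frac{2}{x^2-1}=x+\frac1{x-1}-\frac1{x+1}\quad\text{over }\mathbb Q.$$
Expanding at $\infty$,
$$f(sy+d)=sy+d+\frac{2}{s^2}y^{-2}+O(y^{-3}),$$
so in any sum $\sum_i f(s_iy+d_i)$ the coefficient of $y^{-2}$ is $2\sum_i s_i^{-2}>0$. Such a sum is never $Ay+B$. Any identity (1) for this $f$ must use Möbius maps that move $\infty$ to a finite point. For general $K$ there is a second defect: for $K=\mathbb Q(i)$, say, there is no notion of positive and negative residues at all.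

Both defects are met as follows. We use the pole of $f$ at $\infty$ as a tool. Composing $f$ with a Möbius $\mu$ such that $\mu(P)=\infty$ creates a residue at $P$ that we can make *large and in any prescribed direction $\xi\in K^*$*. The other poles of $f\circ\mu$ then have *tiny* residues. We do this at all vertices $P_0,\dots,P_r$ of a simplex that contains all the other poles. Multiplying by a suitable $\kappa\in\mathbb N[K]$ then smears the large residues over the small ones, so that all residues point roughly in the direction $\xi$. Finally, "positive and negative" is replaced by $r+1$ narrow cones, and cross-multiplication by a determinant.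

## 6. A simplex, and smoothing with positive coefficients

Fix a $\mathbb Q$-basis $e_1,\dots,e_r$ of $K$ and put $|\sum x_ie_i|=\max|x_i|$ for $x_i\in\mathbb Q$. Limits in $K$ refer to this norm, and $R$ always denotes a positive integer tending to $\infty$. Addition and multiplication are continuous. Inversion is continuous on $K^*$: if $u_R\to u\ne0$, the matrices of multiplication by $u_R$ converge to that of $u$, whose determinant $N_{K/\mathbb Q}(u)$ is nonzero, and matrix inversion is continuous there. Consequently, for $\delta\in K^*$ and $b\in K$, we have $R\delta\ne b$ for large $R$, and writing $(R\delta-b)^{-1}=R^{-1}(\delta-b/R)^{-1}$,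
$$(R\delta-b)^{-1}\to0,\qquad R\delta\,(R\delta-b)^{-1}\to1.\tag{3}$$

**The simplex.** For an integer $T>0$ let $P_i=Te_i$ for $1\le i\le r$ and $P_0=-T(e_1+\dots+e_r)$. These points are nonzero and $\sum P_i=0$. Every $v=\sum v_ie_i\in K$ can be written uniquely as
$$v=\sum_{k=0}^r\tau_k(v)P_k,\quad\sum_k\tau_k(v)=1,\qquad\text{with}\quad \tau_0(v)=\tfrac1{r+1}\Bigl(1-\tfrac{\sum v_k}T\Bigr),\quad \tau_i(v)=\tau_0(v)+\tfrac{v_i}T.$$
Indeed, comparing coefficients of $e_i$ gives $v_i=T(\tau_i-\tau_0)$, and summing the $\tau_k$ to $1$ gives $\tau_0$. The $\tau_k$ are rational-valued affine functions with $\tau_k(0)=\frac1{r+1}$. Let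
$$\Delta=\{v\in K:\tau_k(v)\ge0\ \forall k\},\qquad \mathrm{int}\,\Delta=\{v\in K:\tau_k(v)>0\ \forall k\}\ni0,\qquad A_\Delta=\sum_{i=0}^r[P_i]\in\mathbb N[K].$$
For fixed $v$, $\tau_k(v)\to\frac1{r+1}$ as $T\to\infty$, so any given finite set lies in $\Delta$ once $T$ is large. For $K=\mathbb Q$, $e_1=1$, we get $\Delta=[-T,T]\cap\mathbb Q$ and $A_\Delta=[T]+[-T]$.

**Cones.** Let $W$ be a finite-dimensional $\mathbb Q$-space with the max norm in a basis, let $\xi\in W$, $\rho>0$, and
$$U=\{\lambda(\xi+w):\lambda\in\mathbb Q_{>0},\ w\in W,\ |w|<\rho\},\qquad\text{and suppose }0\notin U.\tag{4}$$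
For $W=\mathbb Q$, $\xi=1$, $\rho=1$, this is $U=\mathbb Q_{>0}$. In general $U$ is closed under multiplication by positive rationals, and under addition because
$$\lambda(\xi+w)+\lambda'(\xi+w')=(\lambda+\lambda')\Bigl(\xi+\tfrac{\lambda w+\lambda'w'}{\lambda+\lambda'}\Bigr).$$

**Definition.** An element of $W[K]$ is *$U$-positive* if it is nonzero and all its nonzero coefficients lie in $U$.

Sums and positive rational multiples of $U$-positive elements are $U$-positive, and so is $\kappa\varpi$ for $\kappa\in\mathbb N[K]\setminus\{0\}$ and $\varpi$ $U$-positive. Each coefficient in question is a sum of positive multiples of elements of $U$. The sum is either empty or lies in $U$, and since $0\notin U$ nothing cancels; at least one of the sums is nonempty.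

**Lemma 1 (smoothing).** Let $W,\xi,\rho,U$ be as in (4). Let
$$\varpi=\xi A_\Delta+\sum_{l=1}^p c_l[v_l]\in W[K],\qquad p\ge1,\ v_l\in\Delta,\ c_l\in W,\ p|c_l|<\rho .$$
Then there is $\kappa\in\mathbb N[K]\setminus\{0\}$ such that $\kappa\varpi$ is $U$-positive.

Here is the mechanism in the smallest case. Let $K=\mathbb Q$, $T=1$, $A_\Delta=[1]+[-1]$, and $\varpi=A_\Delta-c[0]$ with $0<c<1$. The coefficient $-c$ has the wrong sign. With $\kappa=[1]+[0]+[-1]$ we get
$$\kappa\varpi=[2]+(1-c)[1]+(2-c)[0]+(1-c)[-1]+[-2],$$
and all coefficients are positive. The reason is that $A_\Delta^2$ contains the term $[0]=[2\cdot 0]$.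

*Proof.* **Step 1: one correction term.** The purpose is to handle $\frac1p\xi A_\Delta+c_l[v_l]$ for a single $l$. The numbers $\tau_k(v_l)$ are non-negative rationals, so there is $n\ge1$ with $n\tau_k(v_l)\in\mathbb Z_{\ge0}$ for all $k,l$. Then $nv_l=\sum_k n\tau_k(v_l)P_k$ with $\sum_kn\tau_k(v_l)=n$. Hence $[nv_l]$ is one of the products that occur when $A_\Delta^n=([P_0]+\dots+[P_r])^n$ is expanded, so $A_\Delta^n-[nv_l]\in\mathbb N[K]$. Put
$$\kappa_l=\sum_{k=0}^{n-1}A_\Delta^{n-1-k}[kv_l]\in\mathbb N[K]\setminus\{0\}.$$
Since $[kv_l]=[v_l]^k$, telescoping gives $\kappa_l(A_\Delta-[v_l])=A_\Delta^n-[nv_l]$. Therefore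
$$\kappa_l\Bigl(\tfrac1p\xi A_\Delta+c_l[v_l]\Bigr)=\tfrac1p\,\xi\,\bigl(A_\Delta^n-[nv_l]\bigr)+\tfrac1p(\xi+pc_l)\,\kappa_l[v_l].\tag{5}$$
Now $\xi\in U$, and $\xi+pc_l\in U$ because $|pc_l|<\rho$. So the first term on the right is $0$ or $U$-positive, the second is $U$-positive, and the left side is $U$-positive.

**Step 2: all terms together.** The purpose is to use one $\kappa$ for all $l$. Put $\kappa=\prod_l\kappa_l$, which is a nonzero element of $\mathbb N[K]$ since products of nonzero elements of $\mathbb N[K]$ cannot cancel. As $\varpi=\sum_l\bigl(\frac1p\xi A_\Delta+c_l[v_l]\bigr)$,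
$$\kappa\varpi=\sum_l\Bigl(\prod_{l'\ne l}\kappa_{l'}\Bigr)\,\kappa_l\Bigl(\tfrac1p\xi A_\Delta+c_l[v_l]\Bigr)$$
is a sum of $U$-positive elements, hence $U$-positive. $\square$

## 7. Residues in a narrow cone

Let $f$ be as in (2) with $m\ge1$, and fix $T$ so large that all $b_j\in\Delta$.

**Lemma 2.** Let $\xi\in K^*$, $\rho>0$, and let $U$ be as in (4) with $W=K$; in particular $0\notin U$. There is an $f$-sum $h$ of the form
$$h=k\alpha y+\mathrm{const}+\sum_p\frac{c_p}{y-p},$$
with $k$ a positive integer, all finite poles in $K$ and simple, and $\pi(h)$ $U$-positive.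

*Proof.* **Step 1: put a large residue at each vertex.** The purpose is to construct an $f$-sum $g$ with $\pi(g)\approx R\xi A_\Delta$. For $0\le i\le r$ let
$$c^{(i)}=\frac{R\xi}{\alpha P_i},\qquad \mu_i(y)=c^{(i)}\frac{y}{y-P_i}.$$
This is Möbius since $c^{(i)}P_i\ne0$; it sends $P_i$ to $\infty$, $0$ to $0$, and $\infty$ to $c^{(i)}$. For $R$ large, $c^{(i)}\ne b_j$ for all $i,j$, by the remark before (3). We compute $f\circ\mu_i$ term by term. First,
$$\alpha\mu_i(y)=\alpha c^{(i)}\Bigl(1+\frac{P_i}{y-P_i}\Bigr)=\frac{R\xi}{P_i}+\frac{R\xi}{y-P_i},$$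
which has residue $R\xi$ at $P_i$. Next,
$$\frac{a_j}{\mu_i(y)-b_j}=\frac{a_j(y-P_i)}{(c^{(i)}-b_j)y+b_jP_i}.$$
This is regular at $\infty$, and has a simple pole at
$$v_{ij}=\frac{-b_jP_i}{c^{(i)}-b_j},\qquad\text{so that}\quad v_{ij}-P_i=\frac{-c^{(i)}P_i}{c^{(i)}-b_j},$$
with residue
$$\epsilon_{ij}=\frac{a_j(v_{ij}-P_i)}{c^{(i)}-b_j}=\frac{-a_jc^{(i)}P_i}{(c^{(i)}-b_j)^2}.$$
By (3) with $\delta=\xi/(\alpha P_i)$, both $v_{ij}\to0$ and $\epsilon_{ij}\to0$ as $R\to\infty$. Since $0\in\mathrm{int}\,\Delta$ and the $\tau_k$ are continuous, $v_{ij}\in\Delta$ for $R$ large.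

Put $g=f+\sum_{i=0}^r f\circ\mu_i$. The functions $f\circ\mu_i$ are regular at $\infty$, so the coefficient of $y$ in $g$ comes from $f$ alone and equals $\alpha$. Furthermore
$$\tfrac1R\pi(g)=\xi A_\Delta+\sum_{i,j}\tfrac{\epsilon_{ij}}R[v_{ij}]+\sum_j\tfrac{a_j}R[b_j].\tag{6}$$
(Some of these positions may coincide; the formula is still correct, since $\pi$ is additive.)

**Step 2: smooth.** The purpose is to turn all residues into the cone. In (6) there are $p=m(r+1)+m=m(r+2)$ correction terms. This number does not depend on $R$, the positions lie in $\Delta$, and the coefficients tend to $0$. So for $R$ large Lemma 1 applies and gives $\kappa$. Put $h(y)=\sum_u\kappa(u)g(y-u)$. Then $h$ is an $f$-sum, $\pi(h)=\kappa\pi(g)$ is $U$-positive, and the coefficient of $y$ in $h$ is $k\alpha$ with $k=\|\kappa\|>0$. $\square$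

For $f=x+\frac1{x-1}-\frac1{x+1}$ over $\mathbb Q$, with $T=2$, $\xi=1$, $R=40$, we have $c^{(1)}=20$, $c^{(0)}=-20$, and the formulas give
$$\pi(g)=40\bigl([2]+[-2]\bigr)+[1]-[-1]-\tfrac{40}{361}\bigl[-\tfrac2{19}\bigr]+\tfrac{40}{441}\bigl[\tfrac2{21}\bigr]-\tfrac{40}{441}\bigl[-\tfrac2{21}\bigr]+\tfrac{40}{361}\bigl[\tfrac2{19}\bigr].$$
After division by $40$ there are $p=6$ corrections of size at most $\frac1{40}$, and $6\cdot\frac1{40}<1$. So Lemma 1 with $\rho=1$, $U=\mathbb Q_{>0}$ yields an $f$-sum with all residues positive and a positive coefficient of $y$. With $\xi=-1$ one gets, for $R$ large, an $f$-sum with all residues negative and *again* a positive coefficient of $y$. Now the cross-multiplication of Section 5 finishes the case $K=\mathbb Q$. For general $K$ we need its analogue in dimension $r$.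

## 8. Positive elimination by determinants, and the end of the proof of Theorem 1

Over $\mathbb Q$ we used that a positive and a negative number have a positive linear relation. In an $N$-dimensional space, $N+1$ vectors near the vertices of a simplex around $0$ do, and Cramer's rule writes the coefficients as determinants, hence in a form that makes sense in any commutative ring.

**Lemma 3 (elimination).** Let $W$ be a $\mathbb Q$-space of dimension $N\ge1$ with the max norm in a basis. Let $\xi_1,\dots,\xi_N$ be a basis of $W$, and $\xi_0=-(\xi_1+\dots+\xi_N)$. There is $\rho>0$ such that the sets $U_i=\{\lambda(\xi_i+w):\lambda\in\mathbb Q_{>0},\,|w|<\rho\}$ satisfy $0\notin U_i$ and the following holds. If $\varpi_i\in W[K]$ is $U_i$-positive for $0\le i\le N$, then there are nonzero $N_i\in\mathbb N[K]$ with $\sum_{i=0}^NN_i\varpi_i=0$.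

*Proof.* Take coordinates and determinants with respect to a fixed basis of $W$.

**Step 1: the sign of the determinants.** The purpose is to find $\rho$. For vectors $u_0,\dots,u_N$ with coordinates $u_{k,s}$ in a commutative ring, take the $N\times(N+1)$ matrix with columns $u_0,\dots,u_N$, put a second copy of its row $s$ on top, and expand the vanishing determinant along the top row:
$$\sum_{i=0}^N(-1)^i\det(u_k)_{k\ne i}\;u_{i,s}=0\quad(1\le s\le N),\qquad\text{i.e.}\quad\sum_i(-1)^i\det(u_k)_{k\ne i}\,u_i=0.\tag{7}$$
Apply this to the $\xi_k$. With $D_i=(-1)^i\det(\xi_k)_{k\ne i}$ we get $\sum D_i\xi_i=0$. The linear relations among $\xi_0,\dots,\xi_N$ are spanned by $(1,\dots,1)$, so all $D_i$ are equal, and $D_0=\det(\xi_1,\dots,\xi_N)\ne0$. Let $\sigma$ be their common sign. By continuity there is $\rho>0$ with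
$$\sigma(-1)^i\det(\xi_k+w_k)_{k\ne i}>0\quad\text{for all }i,\text{ whenever all }|w_k|<\rho.$$
In particular $\xi_k+w\ne0$ for $|w|<\rho$ (use some $i\ne k$), so $0\notin U_k$. By multilinearity,
$$\sigma(-1)^i\det(u_k)_{k\ne i}>0\quad\text{whenever }u_k\in U_k\text{ for all }k\ne i.\tag{8}$$

**Step 2: determinants over $\mathbb Q[K]$.** The purpose is to obtain the coefficients $N_i$. Write $\varpi_k=\sum_pc_{k,p}[p]$ and view $\varpi_k$ as a vector in $\mathbb Q[K]^N\cong W[K]$. Set
$$N_i'=\sigma(-1)^i\det(\varpi_k)_{k\ne i}=\sum_{(p_k)_{k\ne i}}\sigma(-1)^i\det(c_{k,p_k})_{k\ne i}\Bigl[\sum_{k\ne i}p_k\Bigr],$$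
the sum running over all choices of $p_k$ in the support of $\varpi_k$; the second equality is multilinearity over $\mathbb Q[K]$. Every $c_{k,p_k}$ lies in $U_k$, so by (8) every coefficient in the sum is a positive rational. The supports are nonempty, so $N_i'$ is nonzero with non-negative rational coefficients. By (7) in the commutative ring $\mathbb Q[K]$, $\sum_iN_i'\varpi_i=0$. Multiply all $N_i'$ by a common positive denominator to get $N_i\in\mathbb N[K]$. $\square$

For $N=1$, $\xi_1=1$, this gives $N'_0=\varpi_1$ and $N'_1=-\varpi_0$, which is the cross-multiplication of Section 5. For $W=\mathbb Q(i)$ with $\xi_1=1$, $\xi_2=i$, $\xi_0=-1-i$, the three numbers are $D_0=\det\begin{pmatrix}1&0\\0&1\end{pmatrix}=1$, $D_1=-\det\begin{pmatrix}-1&0\\-1&1\end{pmatrix}=1$, $D_2=\det\begin{pmatrix}-1&1\\-1&0\end{pmatrix}=1$.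

**Proof of Theorem 1(i).** We may assume (2) with $m\ge1$. Apply Lemma 3 with $W=K$, $N=r$, $\xi_i=e_i$ for $1\le i\le r$; this fixes $\xi_0$, $\rho$ and the $U_i$. All $\xi_i$ are nonzero and $0\notin U_i$, so Lemma 2 gives for each $0\le i\le r$ an $f$-sum $h_i$ with $\pi(h_i)$ $U_i$-positive and coefficient of $y$ equal to $k_i\alpha$, $k_i>0$. Take $N_i$ from Lemma 3 for $\varpi_i=\pi(h_i)$ and put
$$H(y)=\sum_{i=0}^r\sum_uN_i(u)\,h_i(y-u).$$
This is an $f$-sum, and $\pi(H)=\sum_iN_i\pi(h_i)=0$. So $H$ has no finite pole. At $\infty$ it has at most a simple pole. Hence $H=Ay+B$ with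
$$A=\alpha\sum_{i=0}^r\|N_i\|\,k_i\ne0.$$
This is (1), and with Section 2 it proves Theorem 1. $\blacksquare$

Note why $A$ does not vanish: every $h_i$, whatever its direction $\xi_i$, carries a *positive integer* multiple of the same $\alpha$, because the maps $\mu_i$ contribute nothing at $\infty$.

## 9. Poles of arbitrary order: a sign condition at the real places

Now let $f\in K(x)$ be nonconstant with all poles in $K\cup\{\infty\}$, and let $e$ be the maximal pole order. For a pole $q$ of order $e$, let $\alpha_q\in K^*$ be the coefficient of $(x-q)^{-e}$ (of $x^e$ if $q=\infty$) in the expansion of $f$ at $q$.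

**Theorem 2.** The following are equivalent.

(a) There are $n\ge1$ and Möbius $\nu_1,\dots,\nu_n$ with $\sum_{i=1}^nf(\nu_i(y))=y$.

(b) Either $e$ is odd; or $e$ is even and for every real embedding $v$ of $K$ there are two poles $q,q'$ of order $e$ with $v(\alpha_q)>0>v(\alpha_{q'})$.

If they hold, there is $N$ such that for every field $L\supseteq K$, every $n\ge N$ and every $c\in L$, the equation $\sum_{i=1}^nf(x_i)=c$ is solvable with $x_i\in L\setminus\{\text{poles of }f\}$.

In particular this covers every $f$ with $K$-rational poles if $K$ is totally imaginary (then (b) is vacuous for even $e$), every such $f$ with $e$ odd over any $K$, and the case $e=1$ of Theorem 1.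

Some instances by hand:

* $f=x^3$, any $K$, $e=3$: the identity $f(y+1)+f(y-1)+2f(-y)=6y$ holds, and substituting $y/6$ for $y$ gives (a).
* $f=x^2$, $K=\mathbb Q(i)$: $f(y+1)+f(iy)=2y+1$, and an affine substitution gives (a).
* $f=x^2$, $K=\mathbb Q$: the only pole of order $2$ is $\infty$ with $\alpha_\infty=1$, so (b) fails.
* $f=x^2-x^{-2}$, $K=\mathbb Q$: $\alpha_\infty=1$ and $\alpha_0=-1$, so (b) holds.

**The final assertion follows from (a).** Let $n_0$ be the number of maps in (a), put $N=n_0+1$, and repeat Section 2 with $A=1$, $B=0$ and $L$ in place of $K$. The set $E$ of finite poles lies in $K$. The $\nu_i$ are bijections of $L\cup\{\infty\}$, so the set $Y\subset L$ of bad $y$ is finite. The function $f$ takes infinitely many values on the infinite set $L\setminus E$. So $x_{n_0+1}$ can be chosen with $y=c-\sum_{i>n_0}f(x_i)\notin Y$, and $x_i=\nu_i(y)$ for $i\le n_0$ completes the solution.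

**(a) implies (b).** Suppose (b) fails. Then $e$ is even and for some real $v$ all $v(\alpha_q)$ have the same sign, say positive (the other case is symmetric). Let $\sum_if\circ\nu_i=y$ and let $p\in K\cup\{\infty\}$ be a pole of order $e$ of $f\circ\nu_1$. Let $t$ be the standard local parameter at $p$, namely $y-p$, or $1/y$ if $p=\infty$. If $\nu_i(p)$ is a pole $q$ of order $e$ of $f$, the standard parameter at $q$ pulls back under the Möbius map $\nu_i$ to $ut+O(t^2)$ with $u\in K^*$, so the coefficient of $t^{-e}$ in $f\circ\nu_i$ is $\alpha_qu^{-e}$. Since $e$ is even, $v(\alpha_qu^{-e})>0$. If $\nu_i(p)$ is not a pole of order $e$, this coefficient is $0$. Adding up, with a positive contribution from $i=1$, the coefficient of $t^{-e}$ in $y$ is $v$-positive. So $y$ has a pole of order $e\ge2$ at $p$, a contradiction. $\square$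

The rest of the notes proves that (b) implies (a). The plan is that of Sections 6–8, with vectors of principal-part coefficients in place of residues. Two new points arise. The direction of a principal part at $P_i$ can no longer be prescribed freely by a single Möbius map; Section 10 deals with this, and it is there that (b) enters. And elimination ends with a polynomial of degree $e$, not $1$; Section 12 deals with this.

**Principal-part measures.** Let $W=K^e$, of $\mathbb Q$-dimension $N=re$, with norm the maximum of the norms of the components. If $h\in K(y)$ has all finite poles in $K$, of order $\le e$, with principal parts $\sum_{k=1}^ec_{p,k}(y-p)^{-k}$, put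
$$\pi(h)=\sum_p(c_{p,k})_{1\le k\le e}\,[p]\in W[K].$$
For example, with $e=2$, $\pi\bigl(\frac3{y-1}+\frac5{(y-1)^2}\bigr)=(3,5)[1]$. As before, $\pi$ is additive, $h(y-u)$ has measure $[u]\pi(h)$, and $\pi(h)=0$ implies that $h$ is a polynomial. Lemmas 1 and 3 were stated for general $W$ and apply.

**Normal forms.** For each pole $q$ of order $e$ let $F_q(X)=f(q+1/X)$, and $F_\infty=f$. This is $f$ composed with a Möbius map, and it has its pole of order $e$ at $\infty$:
$$F_q(X)=\sum_{l=0}^e\alpha_{q,l}X^l+\sum_{b\in B_q}\sum_{k=1}^ea_{q,b,k}(X-b)^{-k},\qquad \alpha_{q,e}=\alpha_q,\quad B_q\subset K\text{ finite}.\tag{9}$$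
Fix one pole $q_0$ of order $e$, and choose $T$ in Section 6 such that $B_{q_0}\subset\Delta$. For $0\le i\le r$ let
$$O_i=\{\eta\in K\setminus\{0\}:P_i-\eta\in\mathrm{int}\,\Delta\}.$$

## 10. Which directions of principal parts are available

We move the pole at $\infty$ of $F_q$ to $P=P_i$ by the Möbius map $X(y)=R\delta\bigl(1+\frac{\eta}{y-P}\bigr)$ with $\delta\in K^*$, $\eta\in O_i$. (The maps $\mu_i$ of Section 7 are the case $\eta=P_i$.) This map vanishes at $P-\eta$, so for $R$ large the other poles of $F_q\circ X$ will be near $P-\eta$. We need them in $\Delta$, whence the condition $\eta\in O_i$. The principal part of $\alpha_qX^e$ at $P$ is $R^e$ times the vector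
$$w(q,\delta,\eta):=\alpha_q\delta^e\Bigl(\tbinom ek\eta^k\Bigr)_{1\le k\le e}.\tag{10}$$
For $e=1$ this is $\alpha_q\delta\eta$, which is arbitrary in $K^*$. For $e=2$ and $K=\mathbb Q$ it is $\alpha_q\delta^2(2\eta,\eta^2)$, and its second component always has the sign of $\alpha_q$. So if all $\alpha_q$ are positive, half of the plane is out of reach. If both signs occur, we have positive multiples of $\pm(2,\eta)$ for the $\eta$ in $O_1=(0,2T)\cap\mathbb Q$, and positive combinations of these fill the plane. The general statement is the following.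

**Lemma 4.** Assume (b). For each $i$, every nonzero $\xi\in W$ is a finite combination with positive rational coefficients of vectors $w(q,\delta,\eta)$ with $q$ a pole of order $e$, $\delta\in K^*$, $\eta\in O_i$.

*Proof.* Recall that $K_{\mathbb R}=K\otimes_{\mathbb Q}\mathbb R=\prod_vK_v$, the product over the archimedean places, with $K_v\in\{\mathbb R,\mathbb C\}$. In the basis $e_1,\dots,e_r$ we have $K=\mathbb Q^r\subset\mathbb R^r=K_{\mathbb R}$, so $K$ is dense in $K_{\mathbb R}$. Put $W_{\mathbb R}=K_{\mathbb R}^e=W\otimes\mathbb R$.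

**Step 1: the real cone is everything.** We show that the convex cone in $W_{\mathbb R}$ generated by the vectors $w(q,\delta,\eta)$ is $W_{\mathbb R}$. If not, by the separation theorem for convex sets it lies in a closed half space: there is a nonzero $\mathbb R$-linear $\varphi:W_{\mathbb R}\to\mathbb R$ with $\varphi\ge0$ on all $w(q,\delta,\eta)$. Every $\mathbb R$-linear functional on $K_v$ has the form $z\mapsto\mathrm{Re}(cz)$ with $c\in K_v$, so
$$\varphi(\zeta)=\sum_v\mathrm{Re}\sum_{k=1}^ec_{v,k}\zeta_{v,k},\qquad c_{v,k}\in K_v.$$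
With $p_v(z)=\sum_{k=1}^ec_{v,k}\binom ekz^k$, the inequality $\varphi\ge0$ on the vectors (10) reads
$$\sum_v\mathrm{Re}\bigl(v(\alpha_q)\,\delta_v^e\,p_v(\eta_v)\bigr)\ge0.$$
Extend the $\tau_k$ to $\mathbb R$-affine functions on $K_{\mathbb R}$ and let $\Omega=\{\eta\in K_{\mathbb R}:\tau_k(P_i-\eta)>0\ \forall k\}$. It is open, and it contains $\eta=P_i$. Since $K^*$ is dense in $K_{\mathbb R}$ and $O_i=(K\cap\Omega)\setminus\{0\}$ is dense in $\Omega$, by continuity the inequality holds for all $\delta\in K_{\mathbb R}$ and all $\eta\in\Omega$. Take $\delta$ supported at a single place $v$: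
$$\mathrm{Re}\bigl(v(\alpha_q)\,\delta_v^e\,p_v(\eta_v)\bigr)\ge0\quad\text{for all }q,\ \delta_v\in K_v,\ \eta\in\Omega.$$

* If $v$ is complex, $v(\alpha_q)\delta_v^e$ is an arbitrary complex number, so $p_v(\eta_v)=0$.
* If $v$ is real and $e$ is odd, $\delta_v^e$ takes both signs, so $p_v(\eta_v)=0$.
* If $v$ is real and $e$ is even, (b) gives $q,q'$ with $v(\alpha_q)>0>v(\alpha_{q'})$; with $\delta_v=1$ we get $p_v(\eta_v)=0$.

As $\eta$ runs over $\Omega$, $\eta_v$ runs over a nonempty open subset of $K_v$. So the polynomial $p_v$ is zero, and all $c_{v,k}=0$. This holds for all $v$, so $\varphi=0$, a contradiction.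

**Step 2: rational coefficients.** By Step 1, $\xi$ is a non-negative real combination of vectors (10). By Carathéodory's theorem for cones, the vectors used may be taken linearly independent in $W_{\mathbb R}$. They and $\xi$ lie in the rational space $W$, so the coefficients solve a linear system with rational entries that has a unique solution; hence they are rational. Drop the zero ones; some remain since $\xi\ne0$. $\square$

## 11. Principal parts in a narrow cone

**Lemma 5.** Assume (b). Let $0\ne\xi\in W$, $\rho>0$, $U=\{\lambda(\xi+w):\lambda\in\mathbb Q_{>0},|w|<\rho\}$ with $0\notin U$, and $\omega\in\{0,1\}$. There is an $f$-sum $h$ such that $\pi(h)$ is $U$-positive (in particular, all finite poles of $h$ lie in $K$ and have order $\le e$), and moreover: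

* if $\omega=0$, $h$ is regular at $\infty$;
* if $\omega=1$, $h$ has polynomial part of degree $e$ with leading coefficient $k\alpha_{q_0}$, $k$ a positive integer.

*Proof.* **Step 1: the construction of $g$.** The purpose is an $f$-sum with $\pi(g)\approx R^e\Lambda\xi A_\Delta$. By Lemma 4, after clearing denominators, there are a positive integer $\Lambda$ and, for each $0\le i\le r$, finitely many data $(q_{ia},\delta_{ia},\eta_{ia})$ with $\eta_{ia}\in O_i$, and positive integers $m_{ia}$, with
$$\sum_am_{ia}\,w(q_{ia},\delta_{ia},\eta_{ia})=\Lambda\xi.\tag{11}$$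
Let $X_{ia}(y)=R\delta_{ia}\bigl(1+\frac{\eta_{ia}}{y-P_i}\bigr)$, which is Möbius because $\delta_{ia}\eta_{ia}\ne0$, and
$$g=\omega F_{q_0}(y)+\sum_{i,a}m_{ia}F_{q_{ia}}(X_{ia}(y)).$$

**Step 2: one term of the sum.** The purpose is to locate the poles of $F_q\circ X$ and estimate their principal parts. Drop the indices $i,a$, and write $P=P_i$. The only pole of $X$ is $P$, and
$$X^l=R^l\delta^l\sum_{k=0}^l\tbinom lk\eta^k(y-P)^{-k}.$$
So the polynomial part of (9) contributes at $P$ a principal part with $k$-th coefficient
$$\sum_{l\ge k}\alpha_{q,l}R^l\delta^l\tbinom lk\eta^k=R^e\bigl(\alpha_q\delta^e\tbinom ek\eta^k+o(1)\bigr),\qquad 1\le k\le e,$$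
since the terms with $l<e$ carry a factor $R^{l-e}$ after division by $R^e$.

For $b\in B_q$ let $d=R\delta-b$, nonzero for $R$ large, and $v=P-R\delta\eta/d$. Then
$$X-b=d+\frac{R\delta\eta}{y-P}=d\,\frac{y-v}{y-P}.$$
By (3), $v\to P-\eta\in\mathrm{int}\,\Delta$, so $v\in\Delta$ for $R$ large. Further,
$$(X-b)^{-k}=d^{-k}\Bigl(1+\frac{v-P}{y-v}\Bigr)^k$$
is regular at $\infty$, and its only pole is $v$, of order at most $k\le e$, with principal-part coefficients $d^{-k}\binom ks(v-P)^s$, $1\le s\le k$. These tend to $0$ as $R\to\infty$, because $d^{-1}\to0$ and $v-P\to-\eta$.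

Finally $X(\infty)=R\delta$ is finite and outside $B_q$ for $R$ large, so $F_q\circ X$ is regular at $\infty$.

**Step 3: assembling and smoothing.** Summing over $i,a$ and using (11), for $R$ large
$$R^{-e}\pi(g)=\Lambda\xi A_\Delta+\sum_{l=1}^pc_l[v_l].\tag{12}$$
The correction terms are: the $o(1)$-corrections at $P_0,\dots,P_r\in\Delta$; the terms at the points $v$ of Step 2, one for each $i,a$ and $b\in B_{q_{ia}}$; and, if $\omega=1$, the terms $R^{-e}(a_{q_0,b,k})_k[b]$ with $b\in B_{q_0}\subset\Delta$. So all $v_l\in\Delta$, all $c_l\to0$, and $p\ge r+1\ge1$ does not depend on $R$ (some $c_l$ may be $0$, and positions may coincide). Divide (12) by $\Lambda$ and apply Lemma 1 for $R$ large. With the resulting $\kappa$ put $h=\sum_u\kappa(u)g(y-u)$. It is an $f$-sum, and $\pi(h)=\kappa\pi(g)$ is $U$-positive. If $\omega=0$, $g$ is regular at $\infty$, hence so is $h$. If $\omega=1$, the polynomial part of $g$ is that of $F_{q_0}$ up to a constant, so that of $h$ has degree $e$ and leading coefficient $\|\kappa\|\alpha_{q_0}$. $\square$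

## 12. From degree $e$ to degree one: subtraction becomes possible

**Proof that (b) implies (a).** **Step 1: eliminate.** The purpose is to produce polynomial $f$-sums. Choose a basis $\xi_1,\dots,\xi_N$ of $W$, with $N=re$, and apply Lemma 3 to get $\xi_0$, $\rho$ and the $U_i$. For $\omega\in\{0,1\}$ let $h_i$ be the $f$-sum of Lemma 5 for $\xi_i$ and $\rho$, take $N_i$ from Lemma 3 for $\varpi_i=\pi(h_i)$, and put
$$H_\omega(y)=\sum_{i=0}^N\sum_uN_i(u)\,h_i(y-u).$$
These are $f$-sums with $\pi(H_\omega)=0$, so they are polynomials.

**Step 2: $\omega=0$ gives negatives.** The purpose is to be able to subtract. $H_0$ is a polynomial regular at $\infty$, hence constant. So there is a relation $\sum_{i=1}^nf\circ\nu_i=\mathrm{const}$. Here $n\ge2$, since $f\circ\nu_1$ is not constant. Substituting $\nu_1^{-1}(y)$ for $y$,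
$$-f=\sum_{i\ge2}f\circ(\nu_i\nu_1^{-1})+\mathrm{const}.$$
So $-f$, and hence every $-f\circ\nu$, is an $f$-sum up to a constant. Let $\mathcal C$ be the set of classes of $f$-sums modulo constants. It is closed under addition, contains negatives, and contains $0$ (the class of $H_0$); so $\mathcal C$ is a group. It is stable under Möbius substitutions.

**Step 3: $\omega=1$ and finite differences.** The purpose is to lower the degree from $e$ to $1$. $H_1$ is a polynomial of degree exactly $e$, since its leading coefficient is $\alpha_{q_0}$ times a positive integer. Its class lies in $\mathcal C$, and so does the class of its $(e-1)$-st finite difference with step $1$, which is an integral combination of the translates $H_1(y+j)$. Each finite difference lowers the degree by exactly one, so the result is $A'y+B'$ with $A'\ne0$. Hence there are Möbius $\nu_i$ with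
$$\sum_if(\nu_i(y))=A'y+B''$$
for some $B''\in K$. Substituting $(y-B'')/A'$ for $y$ gives (a). $\blacksquare$

The case $f=x^2$ over $\mathbb Q(i)$ shows Steps 2 and 3 at work: $f(y)+f(iy)=0$ gives negatives, and $f(y+1)-f(y)=f(y+1)+f(iy)=2y+1$ is the finite difference.

## 13. Bounded functions, and the function $x^2+1/x$

Theorem 2 characterizes the existence of an *identity* by Möbius substitutions; for the solvability of $\sum f(x_i)=c$ it gives a sufficient condition. Suppose that for some real embedding $v$ of $K$ the function $f$, with its coefficients mapped by $v$, is bounded above or below on $\mathbb R$ minus its poles. Then for each $n$ the sums $\sum_{i=1}^nf(x_i)$ are bounded on that side, while $v(c)$ is not as $c$ runs over $K$. So solvability for all $c\in K$ fails for every $n$. This is what happened for $x^2$ over $\mathbb Q$.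

Between the two there are functions such as $x^2+1/x$ over $\mathbb Q$. Here $e=2$, the only pole of order 2 is $\infty$ with $\alpha_\infty=1$, and (b) fails, so by Theorem 2 no identity (a) exists. Yet the function is unbounded in both directions, because of the simple pole at $0$. In this situation, with $e$ even, (b) failing at some real place, and $f$ unbounded in both directions at every real place, the argument above does not decide whether every $c$ is a sum of $n$ values for large $n$. Theorem 1 is not affected: there $e=1$ is odd.
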